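# Cayley graphs that cover no other infinite transitive graph

## 1. Dividing a Cayley graph by a normal subgroup

Take an infinite Cayley graph. Can we fold it onto a different graph, locally without changing anything, so that the result is still infinite and still looks the same from every vertex? The answer one would first guess is "yes, apart from the line": divide by a normal subgroup of infinite index. This guess is Conjecture 8 of "Research project Rigidity in Graphs and Groups" (https://github.com/PHLeemann/shiny-funicular): *every infinite Cayley graph (not quasi-isometric to $\mathbf Z$) covers another infinite transitive graph.* We fix the words, then test it.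

**Graphs.** A graph $\Delta$ has a vertex set $V(\Delta)$, a set $E(\Delta)$ of oriented edges, an origin map $o\colon E(\Delta)\to V(\Delta)$ and an involution $e\mapsto\bar e$ of $E(\Delta)$. The terminus of $e$ is $t(e)=o(\bar e)$. Loops ($o(e)=t(e)$), multiple edges and half-edges ($\bar e=e$) are allowed. The edges at $v$ are the oriented edges $e$ with $o(e)=v$, each counted once. All graphs are connected and locally finite. A graph is transitive if its automorphism group is transitive on vertices.

**Coverings.** A morphism $\varphi\colon\Gamma\to\Delta$ maps vertices to vertices and oriented edges to oriented edges, with $o(\varphi(e))=\varphi(o(e))$ and $\varphi(\bar e)=\overline{\varphi(e)}$. It is a covering if it is surjective on vertices and, for every vertex $v$, restricts to a bijection from the edges at $v$ onto the edges at $\varphi(v)$. We say that $\Gamma$ covers *another* graph $\Delta$ if there is a covering $\Gamma\to\Delta$ that is not injective.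

A covering that is injective on vertices is injective on edges too: if $\varphi(e)=\varphi(e')$, then $o(e)$ and $o(e')$ have the same image, so they agree, and local bijectivity gives $e=e'$.

**Cayley graphs.** Let $G$ be a finitely generated group and $S$ a finite generating set with $S=S^{-1}$ and $1\notin S$. Then $\mathrm{Cay}(G,S)$ has vertex set $G$ and oriented edges $(g,s)$ with $g\in G$, $s\in S$, where $o(g,s)=g$ and $\overline{(g,s)}=(gs,s^{-1})$. It is regarded as an unlabelled graph: coverings need not respect the labels $s$.

The group $G$ acts on $\mathrm{Cay}(G,S)$ by left multiplication, $h(g,s)=(hg,s)$, so Cayley graphs are transitive. They have no loops or half-edges (as $1\notin S$), and no multiple edges, since $gs$ determines $s$ once $g$ is known.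

*Quasi-isometry* refers to the graph metric: distances are distorted by at most a multiplicative and an additive constant, and the image is within bounded distance of everything. Of it we use only two textbook facts: the degree of polynomial growth is a quasi-isometry invariant, and a finitely generated group quasi-isometric to $\mathbf Z$ is virtually cyclic.

Now the tests.

*The line.* Let $\Gamma=\mathrm{Cay}(\mathbf Z,\{\pm1\})$ and let $\Gamma\to\Delta$ be a covering with $\Delta$ infinite and transitive. Then $\Delta$ has two edges at each vertex. If some vertex carried a half-edge, all would, by transitivity; each vertex would then have at most one edge leading elsewhere, and $\Delta$ would have at most two vertices. A loop that is not a half-edge uses up both edges at its vertex, so $\Delta$ would have one vertex. A double edge would give two vertices. So $\Delta$ is a line. A covering of a line by a line sends the path that never backtracks to a path that never backtracks, so it is injective. Hence the line covers no other infinite transitive graph, and the hypothesis on $\mathbf Z$ is needed.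

*The square grid.* Let $G=\mathbf Z^2$, $S=\{\pm e_1,\pm e_2\}$, and divide by $\mathbf Ze_1$. The quotient has vertex set $\mathbf Z$. At $n$ there are two edges $(n,\pm e_2)$ to $n\pm1$, and two edges $(n,e_1),(n,-e_1)$, which are reverses of each other and form a loop. The quotient is infinite and transitive.

*A half-edge.* Let $G=\mathbf Z/2\times\mathbf Z$, $S=\{(1,0),(0,\pm1)\}$, and divide by $\mathbf Z/2$. The quotient has vertex set $\mathbf Z$, and the edge $(n,(1,0))$ is its own reverse: a half-edge at each vertex.

*The general case of this recipe.* Let $G$ be any infinite finitely generated group and let $N\neq1$ be a normal subgroup of infinite index. For any $S$, let $N\backslash\mathrm{Cay}(G,S)$ have vertex set $G/N$, edges $(gN,s)$, origin $gN$, and reversal $\overline{(gN,s)}=(gsN,s^{-1})$. It is connected (as $S$ generates), locally finite, infinite, and transitive under left multiplication by $G/N$. The map $g\mapsto gN$, $(g,s)\mapsto(gN,s)$ is a morphism, surjective on vertices, bijective on the edges at each vertex, and not injective since $N\ne1$. So: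

$$\text{if } G \text{ has a normal subgroup } N\neq 1 \text{ of infinite index, every } \mathrm{Cay}(G,S)\text{ covers another infinite transitive graph.}\tag{1}$$

This settles, for example, $\mathbf Z^d$ for $d\ge2$, and free groups of rank at least $2$ (take the kernel of a surjection to $\mathbf Z$).

## 2. Just infinite groups, and the two theorems

The recipe stops exactly at the groups that have no such $N$.

**Definition.** An infinite group is *just infinite* if every nontrivial normal subgroup has finite index.

The group $\mathbf Z$ is just infinite and $\mathbf Z^2$ is not. Here is a source of examples. If $L\cong\mathbf Z^d$ is normal in $G$, write $L$ additively and let $\bar g\in GL(L)$ denote conjugation by $g$, that is, $\bar g t=gtg^{-1}$. Let $P=\{\bar g:g\in G\}$.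

**Lemma 3.** Let $L\cong\mathbf Z^d$, $d\ge1$, be a normal subgroup of finite index in $G$ such that $\bar g=1$ only for $g\in L$, and such that $L\otimes\mathbf Q$ is an irreducible $\mathbf QP$-module. Then $G$ is just infinite.

*Proof.* Let $N\ne1$ be normal. If $N\subset L$, then $N\cap L\neq0$. Otherwise pick $n\in N\setminus L$. Then $\bar n\ne1$, so $(\bar n-1)t\neq0$ for some $t\in L$. This element is the commutator $ntn^{-1}t^{-1}$, which lies in $N$ because $N$ is normal. So $N\cap L\ne0$ in every case. It is a $P$-invariant subgroup of $L$, so it spans a nonzero invariant subspace of $L\otimes\mathbf Q$, which is everything. Hence $N\cap L$ has rank $d$ and finite index in $L$, so $N$ has finite index in $G$. $\square$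

*Example.* Let $G=\mathbf Z^2\rtimes C_4$, with $C_4=\langle r\rangle$ acting by the quarter turn. An invariant line in $\mathbf Q^2$ would be spanned by an eigenvector of $r$ with a rational eigenvalue, but the eigenvalues are $\pm i$. So $G$ is just infinite, and (1) says nothing about it.

Does the guess fail for this group? Not with these generators: let $T=\{\pm e_1,\pm e_2\}$ and $S=T\cup\{r,r^2,r^3\}$. Write elements as pairs $(t,q)$ with $t\in\mathbf Z^2$, $q\in C_4$. The neighbors of $(t,q)$ in $\mathrm{Cay}(G,S)$ are the $(t+q e,q)$ with $e\in T$ and the $(t,qr^i)$ with $i=1,2,3$. Since $qT=T$, these are the neighbors of $(t,q)$ in $\mathrm{Cay}(\mathbf Z^2\times C_4,S)$ as well. Both graphs have neither loops nor half-edges nor multiple edges, so they are isomorphic as unlabelled graphs. By (1), applied to the normal subgroup $\mathbf Ze_1$ of $\mathbf Z^2\times C_4$, the graph covers another infinite transitive graph. The graph has forgotten which group it came from. So whether the conclusion of the conjecture holds is a property of the Cayley graph and not of the group.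

The guess has passed every test so far. It is nevertheless false.

**Theorem 1.** Let $\zeta=e^{2\pi i/3}$ and let $G$ be the group of affine maps of $\mathbf C$ generated by $a(z)=\zeta z$ and $b(z)=1-z$. Put $S=\{a,a^{-1},b\}$. Then $G$ is virtually $\mathbf Z^2$, so $\Gamma=\mathrm{Cay}(G,S)$ is infinite and not quasi-isometric to $\mathbf Z$. Every covering from $\Gamma$ onto an infinite transitive graph is injective. Hence Conjecture 8 is false.

The graph is that of the $3.12.12$ tiling, with $G=\langle a,b\mid a^3,b^2,(ab)^6\rangle$; this is only a picture, and it is not used. Valency 3 is the least possible. Indeed, valency $1$ means that $S$ is one involution and $G$ is finite; and an infinite connected graph with two edges at each vertex and no loops, half-edges or multiple edges is a line.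

**Theorem 2.** Let $G$ be an infinite finitely generated group of polynomial growth, not virtually cyclic. The following are equivalent:

1. some Cayley graph of $G$ covers no other infinite transitive graph (i.e. is a counterexample to Conjecture 8);
2. every finite symmetric generating set $S_0\not\ni1$ of $G$ is contained in a finite symmetric $S\not\ni1$ such that $\mathrm{Cay}(G,S)$ covers no other infinite transitive graph;
3. $G$ is just infinite.

The implication (1)⇒(3) holds for every infinite finitely generated group. For instance $\mathbf Z^d\rtimes(\{\pm1\}^d\rtimes\mathrm{Sym}_d)$ is just infinite, so there are counterexamples of growth degree $d$ for every $d\ge2$.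

The implication (1)⇒(3) is statement (1) of Section 1. Since $\mathbf Z^2\rtimes C_4$ satisfies (3), the example above shows that "some" in condition (1) of the theorem cannot be replaced by "every".

## 3. Automorphisms need not lift through a covering

How would one prove that $\Gamma$ covers nothing else? A sensible first attempt is to list the subgroups of $\mathrm{Aut}(\Gamma)$ that act freely on vertices and check that no quotient is transitive. For the group of Theorem 1 a single subgroup is easy to discard. Let $H=\langle a\rangle$ act on the left. In $H\backslash\Gamma$ the vertex $H1$ has a loop, because $1$ and $a$ lie in the same orbit. The vertex $Hb$ has no loop: a loop would mean $bs\in Hb$, so $bsb^{-1}\in H$, for some $s\in S$. For $s=a^{\pm1}$, the map $bsb^{-1}$ is a nontrivial rotation about $b(0)=1$, and nontrivial elements of $H$ rotate about $0$. For $s=b$ we get $b\notin H$. So $H\backslash\Gamma$ is not transitive.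

As a strategy this breaks down. A covering $\Gamma\to\Delta$ is not assumed to come from a group acting on $\Gamma$. And we are told only that $\mathrm{Aut}(\Delta)$ is transitive, while automorphisms of $\Delta$ need not lift to $\Gamma$. A small example shows this. Let $\Gamma=\mathrm{Cay}(\mathbf Z^2,\{\pm e_1,\pm e_2\})$ and divide by $\mathbf Z(e_1-e_2)$. The quotient $\Delta$ is a line in which consecutive integers $n,n+1$ are joined by two edges $x_n$ (image of $e_1$) and $y_n$ (image of $e_2$). Let $\alpha\in\mathrm{Aut}(\Delta)$ swap $x_0$ with $y_0$ and fix every other edge. The closed walk $e_1,e_2,-e_1,-e_2$ from $(0,0)$ projects to $x_0,y_1,\bar x_1,\bar y_0$, which $\alpha$ sends to $y_0,y_1,\bar x_1,\bar x_0$. The lift of the latter at any vertex has steps $e_2,e_2,-e_1,-e_1$ and does not close up. So $\alpha$ has no lift.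

We therefore need something that a covering carries over in the easy direction and that transitivity of $\Delta$ constrains. *Functions* pull back from $\Delta$ to $\Gamma$. If we single out a class of functions that is finite-dimensional on $\Gamma$ and nontrivial on every infinite transitive $\Delta$ that can occur, then $\mathrm{Aut}(\Delta)$ acts linearly on a finite-dimensional space, and no automorphism has to be lifted.

## 4. Lipschitz harmonic functions

**Definition.** Let $\Delta$ be a graph with exactly $k$ edges at each vertex. For a real function $f$ on vertices and an edge $e$ put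
$$D_ef=f(t(e))-f(o(e)),\qquad Lf(v)=\frac1k\sum_{e:\,o(e)=v}\bigl(f(v)-f(t(e))\bigr),\qquad P=I-L .$$
So $Pf(v)$ is the average of $f(t(e))$ over the edges at $v$. The function $f$ is *harmonic* if $Lf=0$ and *Lipschitz* if $\sup_e|D_ef|<\infty$. The space of Lipschitz harmonic functions is $LH(\Delta)$.

(The letters $L$ and $P$ also denote a lattice and a finite group. The operators occur only here and in Section 5.)

On the line, $f(n)=n$ lies in $LH$. On the square grid, $x$ and $y$ lie in $LH$. The function $xy$ is harmonic there, since $(x+1)y+(x-1)y+x(y+1)+x(y-1)=4xy$, but it is not Lipschitz. On the doubled line of Section 3, $f(n)=n$ lies in $LH$; it pulls back to $x+y$ on the grid.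

Three simple facts are used constantly.

*Maximum principle.* A harmonic function $f$ on a connected graph that attains its maximum is constant: at a maximum $v$, $f(v)$ is the average of numbers $f(t(e))\le f(v)$, so all are equal to $f(v)$; now move along edges.

*Pullback.* If $\pi\colon\Gamma\to\Delta$ is a covering and $f\in LH(\Delta)$, then $f\circ\pi\in LH(\Gamma)$. Indeed $\pi$ sends the edges at $v$ bijectively to the edges at $\pi(v)$, and $D_e(f\circ\pi)=D_{\pi(e)}f$.

*Balls.* A covering maps the ball of radius $r$ about $v$ onto the ball of radius $r$ about $\pi(v)$: morphisms do not increase distance, and a path starting at $\pi(v)$ lifts edge by edge to a path starting at $v$.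

## 5. Existence on transitive graphs of subexponential growth

Recall that $\Delta$ has subexponential growth if $|B(r)|^{1/r}\to1$ for its balls.

**Lemma 4.** Let $\Delta$ be an infinite transitive graph of subexponential growth. Then $LH(\Delta)$ contains a nonconstant function.

The plan: build functions $g$ with $|Lg|\le1$ but very large gradient, divide by the gradient, move the steepest edge to a base point, and pass to a limit.

*Proof.* Let $k$ be the number of edges at each vertex.

**Step 1 (sets with small boundary).** For a finite nonempty set $F$ of vertices let $\partial F=\{e:o(e)\in F,\ t(e)\notin F\}$. As $\Delta$ is infinite and connected, $|\partial F|>0$. For the ball $B(r)$, each $e\in\partial B(r)$ ends on the sphere $S(r+1)$, so $\bar e$ is one of the at most $k|S(r+1)|$ edges starting there. Hence $|\partial B(r)|\le k|S(r+1)|$. If $|S(r+1)|\ge\varepsilon|B(r)|$ held for all large $r$ with some $\varepsilon>0$, then $|B(r+1)|\ge(1+\varepsilon)|B(r)|$ for all large $r$, and growth would be exponential. So there are finite $F$ with $|\partial F|/|F|$ arbitrarily small.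

**Step 2 (powers of $P$ lose mass).** This step shows $\langle P^n1_F,1_F\rangle\to0$ for each finite $F$. On $\ell^2(V(\Delta))$ we have $\langle Pf,g\rangle=\frac1k\sum_ef(t(e))g(o(e))$. The involution $e\mapsto\bar e$ swaps $o$ and $t$, so $P$ is self-adjoint. By Cauchy–Schwarz this sum is at most $\|f\|\,\|g\|$, so $\|P\|\le1$.

Next, $\pm1$ are not $\ell^2$-eigenvalues. If $Pf=\pm f$, then $|f|=|Pf|\le P|f|$. If $f\neq0$, then $|f|$, being in $\ell^2$, attains its maximum at some $v$. There $|f|(v)\le P|f|(v)\le|f|(v)$, so $|f|$ has the same value at all neighbors of $v$. By connectedness $|f|$ is a nonzero constant, which is not in $\ell^2$ because $\Delta$ is infinite: a contradiction.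

By the spectral theorem $\langle P^n1_F,1_F\rangle=\int_{[-1,1]}\lambda^n\,d\mu(\lambda)$ with a finite measure $\mu$ satisfying $\mu(\{\pm1\})=0$. The integrand tends to $0$ $\mu$-almost everywhere and is bounded by $1$, so the integral tends to $0$.

**Step 3 (a steep function with small Laplacian).** Fix $F$, choose $n$ with $\langle P^n1_F,1_F\rangle\le|F|/2$, and let $g=\sum_{j<n}P^j1_F$. It has finite support, and the sum telescopes: $Lg=(I-P)g=1_F-P^n1_F$. Both terms take values in $[0,1]$, so $|Lg|\le1$. Let $D=\max_e|D_eg|$. Summing over $F$,
$$\tfrac12|F|\le|F|-\langle P^n1_F,1_F\rangle=\sum_{v\in F}Lg(v)=\frac1k\sum_{e:\,o(e)\in F}\bigl(g(o(e))-g(t(e))\bigr).$$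
In the last sum, edges with both ends in $F$ cancel against their reverses, and half-edges contribute $0$. What remains is a sum over $\partial F$, at most $D|\partial F|$. So
$$D\ge\frac{k|F|}{2|\partial F|}.\tag{2}$$

**Step 4 (normalize, recenter, take a limit).** Fix a vertex $o$. Let $e^*$ be an edge with $|D_{e^*}g|=D$; by transitivity choose $\alpha\in\mathrm{Aut}(\Delta)$ with $\alpha(o)=o(e^*)$, and put $h=(g\circ\alpha-g(\alpha(o)))/D$. Since $L$ commutes with automorphisms,
$$h(o)=0,\quad |D_eh|\le1\text{ for all }e,\quad |D_eh|=1\text{ for the edge }e=\alpha^{-1}(e^*)\text{ at }o,\quad |Lh|\le1/D .$$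
Let $F$ vary with $|\partial F|/|F|\to0$; then $D\to\infty$ by (2). Since $|h(v)|\le d(o,v)$, a diagonal argument gives a subsequence of these $h$ that converges pointwise. Only finitely many edges start at $o$, so we may also assume that the edge $e$ at $o$ is the same along the subsequence. The limit $h_\infty$ satisfies $|D_{e'}h_\infty|\le1$ for all $e'$, $Lh_\infty=0$, and $|D_eh_\infty|=1$. So it is a nonconstant element of $LH(\Delta)$. $\square$

## 6. Abelian symmetry makes Lipschitz harmonic functions affine

**Lemma 5.** Let an abelian group $L$ act by automorphisms on a connected, locally finite, regular graph $\Gamma$ with finitely many vertex orbits.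

(i) Bounded harmonic functions on $\Gamma$ are constant.

(ii) If $f\in LH(\Gamma)$, there is a homomorphism $\ell\colon L\to\mathbf R$ with $f(tx)=f(x)+\ell(t)$ for all $t\in L$ and all vertices $x$.

*Proof.* (i) Let $h$ be bounded harmonic and $t\in L$. We show that $M=\sup_x(h(tx)-h(x))$ is at most $0$. The supremum may not be attained, so we translate it into view. Choose $x_n$ with $h(tx_n)-h(x_n)\to M$. There are finitely many orbits, so on a subsequence $x_n=s_ny$ with $s_n\in L$ and $y$ fixed. As $h$ is bounded, on a further subsequence the functions $x\mapsto h(s_nx)$ converge pointwise to a bounded harmonic function $h^*$. Because $L$ is abelian,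
$$h^*(tx)-h^*(x)=\lim_n\bigl(h(s_ntx)-h(s_nx)\bigr)=\lim_n\bigl(h(ts_nx)-h(s_nx)\bigr)\le M,$$
with equality at $x=y$. The left side is harmonic in $x$ and attains its maximum, so it is constantly $M$. Thus $h^*(t^ny)=h^*(y)+nM$ for $n\ge0$, and boundedness gives $M=0$.

Hence $h(tx)\le h(x)$ for all $x$ and all $t\in L$. Using $t^{-1}$ as well, $h$ is $L$-invariant. So $h$ takes finitely many values, attains its maximum, and is constant.

(ii) For $t\in L$ the function $x\mapsto f(tx)-f(x)$ is harmonic. Its absolute value is at most a constant times $d(tx,x)$. For $x=sy$ with $s\in L$, $d(tsy,sy)=d(sty,sy)=d(ty,y)$, so $d(tx,x)$ takes finitely many values as $x$ varies. So the function is bounded, and by (i) it is a constant $\ell(t)$. Finally $f(stx)-f(x)=[f(s(tx))-f(tx)]+[f(tx)-f(x)]$ gives $\ell(st)=\ell(s)+\ell(t)$. $\square$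

*Example.* For $\Gamma=\mathrm{Cay}(\mathbf Z^2,\{\pm e_1,\pm e_2\})$ and $L=\mathbf Z^2$, part (ii) says that every $f\in LH(\Gamma)$ is affine: $f(t)=f(0)+\ell(t)$.

## 7. The harmonic position of a Cayley graph in $V$

We now compute $LH$ for the Cayley graphs of interest.

**Framework (F).** $G$ is a finitely generated group with a normal subgroup $L\cong\mathbf Z^d$ of finite index, $d\ge2$. We write $L$ additively, $V=L\otimes\mathbf R$, $\bar g\in GL(L)$ for conjugation by $g$, and $P=\{\bar g:g\in G\}$, a finite group. We assume:

* $\bar g=1$ iff $g\in L$;
* $L\otimes\mathbf Q$ is an irreducible $\mathbf QP$-module;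
* $G$ acts on $V$ by $g\cdot z=\bar gz+c(g)$ with $c(G)\subset L\otimes\mathbf Q$ and $c(t)=t$ for $t\in L$.

So $t\in L$ acts as translation by $t$. Fix a $P$-invariant inner product on $V$. Since $d\ge2$, irreducibility forces $P\neq1$. Hence the invariant subspace $(L\otimes\mathbf Q)^P$ is not everything, so it is $0$. As $V^P$ is the solution space of linear equations with rational coefficients, $V^P=0$ as well.

*Running example.* For the group of Theorem 1 we will have $V=\mathbf C$, $L$ the translations in $G$, $P=\mu_6$ (the sixth roots of unity), and $g\cdot z=g(z)$.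

Let $S\not\ni1$ be a finite symmetric generating set and $\Gamma=\mathrm{Cay}(G,S)$. The group $L$ acts on $\Gamma$ by left multiplication with finitely many orbits, so Lemma 5 applies. We want coordinates on $\Gamma$ that are harmonic. The natural candidate is an orbit map $g\mapsto g\cdot o$, but the base point has to be chosen well. In the running example, $o=0$ is a bad choice: the three edges at $1$ would get the vectors $a(0)-0=0$, $a^{-1}(0)-0=0$, $b(0)-0=1$, whose sum is not $0$.

**Lemma 6.** There is a unique $o\in V$ with $\sum_{s\in S}(s\cdot o-o)=0$, and $o\in L\otimes\mathbf Q$. Put $\Phi(g)=g\cdot o$ and $u_s=s\cdot o-o\in L\otimes\mathbf Q$. Then $\Phi(gs)-\Phi(g)=\bar gu_s$, and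
$$LH(\Gamma)=\{\ell\circ\Phi+\mathrm{const}:\ell\in V^*\},$$
with $\ell$ uniquely determined.

*Proof.* **Step 1 (the base point).** Since $s\cdot o-o=\bar so-o+c(s)$, the equation reads
$$Ko=\sum_{s\in S}c(s),\qquad K=\sum_{s\in S}(1-\bar s).\tag{3}$$
If $Kz=0$, then $0=\langle Kz,z\rangle=\sum_s(|z|^2-\langle\bar sz,z\rangle)$. Each term is nonnegative by Cauchy–Schwarz, because $\bar s$ is an isometry. So each term vanishes, and equality in Cauchy–Schwarz gives $\bar sz=z$ for all $s\in S$. As $S$ generates $G$, $z\in V^P=0$. So $K$ is invertible. It is defined over $\mathbf Q$ and the right side of (3) is in $L\otimes\mathbf Q$, so $o\in L\otimes\mathbf Q$, and then each $u_s\in L\otimes\mathbf Q$.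

**Step 2 (coordinates of $\Phi$ are in $LH(\Gamma)$).** The map $g$ acts on $V$ affinely with linear part $\bar g$, so $\Phi(gs)-\Phi(g)=g\cdot(s\cdot o)-g\cdot o=\bar gu_s$. Summing over $s$ gives $\bar g\sum_su_s=0$, so $\ell\circ\Phi$ is harmonic for $\ell\in V^*$. It is Lipschitz because the vectors $\bar gu_s$ are finitely many.

**Step 3 (nothing else is in $LH(\Gamma)$).** For $t\in L$, $\Phi(tg)=\Phi(g)+t$. Let $f\in LH(\Gamma)$, take $\ell\colon L\to\mathbf R$ from Lemma 5(ii), and extend it linearly to $V$. Then $f-\ell\circ\Phi$ is harmonic and $L$-invariant, hence bounded, hence constant by Lemma 5(i).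

**Step 4 (uniqueness).** If $\ell\circ\Phi$ is constant, then, as $\Phi(G)\supset o+L$, $\ell$ vanishes on $L$, so $\ell=0$. $\square$

*Running example.* The equation for $o$ is $(\zeta o-o)+(\bar\zeta o-o)+(1-2o)=1-5o=0$, so $o=\frac15$. The triangle $1,a,a^2$ sits at $\frac15,\frac\zeta5,\frac{\bar\zeta}5$, and $b$ sits at $\frac45$.

*Second example.* For $G=\mathbf Z^2\rtimes C_4$ and $S=T\cup\{r,r^2,r^3\}$ from Section 2, with $G$ acting on $\mathbf R^2$ in the obvious way, (3) reads $(3-(r+r^2+r^3))o=0$. Since $1+r+r^2+r^3=0$ on $\mathbf R^2$, this is $4o=0$, so $o=0$. Then $u_t=t$ for $t\in T$, $u_{r^i}=0$, and $\Phi(t,q)=t$.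

## 8. What transitivity of the quotient leaves on $V$

Transitivity of $\Delta$ will say that the edge vectors at different vertices have the same lengths, measured in a quadratic form $Q$ on $V$ that depends on $\Delta$. The form exists because the isometries of a finite-dimensional normed space form a compact group.

**Proposition 7.** In framework (F), let $\pi\colon\Gamma\to\Delta$ be a covering with $\Delta$ infinite and transitive. There is a nonzero positive semidefinite quadratic form $Q$ on $V$ such that:

(a) the multiset $\{Q(hu_s):s\in S\}$ is the same for all $h\in P$;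

(b) if $\pi(x)=\pi(y)$, then $\Phi(x)-\Phi(y)\in\ker Q$, and the multisets $\{\bar xu_s\}_{s\in S}$ and $\{\bar yu_s\}_{s\in S}$ have the same image in $V/\ker Q$;

(c) if $Q\circ h=Q$ for all $h\in P$, then $\pi(x)=\pi(y)$ implies $\Phi(x)=\Phi(y)$ and $\{\bar xu_s\}_{s\in S}=\{\bar yu_s\}_{s\in S}$ as multisets in $V$.

*Proof.* **Step 1 (a finite-dimensional space from $\Delta$).** As $L\cong\mathbf Z^d$ has finite index in $G$, $\Gamma$ has polynomial growth. Coverings map balls onto balls, so $\Delta$ has polynomial growth too, and Lemma 4 gives $\mathcal H:=LH(\Delta)/\mathbf R\ne0$. For $f\in LH(\Delta)$, Lemma 6 applied to $f\circ\pi\in LH(\Gamma)$ gives a unique $\ell_f\in V^*$ with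
$$f\circ\pi=\ell_f\circ\Phi+\mathrm{const}.\tag{4}$$
The map $f\mapsto\ell_f$ is linear and induces an injection $\mathcal H\to V^*$: if $\ell_f=0$, then $f\circ\pi$ is constant, and so is $f$, since $\pi$ is surjective on vertices. So $\dim\mathcal H<\infty$.

**Step 2 (an invariant inner product).** $\mathrm{Aut}(\Delta)$ acts linearly on $\mathcal H$ by composition and preserves $\sup_e|D_ef|$, which is a norm on $\mathcal H$: it vanishes only on constants, since $\Delta$ is connected. The linear isometries of a finite-dimensional normed space form a closed and bounded set of invertible matrices with bounded inverses, so a compact group. Averaging any inner product over this group with Haar measure gives an inner product on $\mathcal H$ invariant under all isometries, in particular under $\mathrm{Aut}(\Delta)$. Give $\mathcal H^*$ the dual norm, which also comes from an inner product.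

**Step 3 (transitivity becomes equality of lengths).** Each edge $e$ of $\Delta$ gives $D_e\in\mathcal H^*$. For $\alpha\in\mathrm{Aut}(\Delta)$ we have $D_{\alpha(e)}(f)=D_e(f\circ\alpha)$, and $f\mapsto f\circ\alpha$ is an isometry of $\mathcal H$, so $\|D_{\alpha(e)}\|=\|D_e\|$. An $\alpha$ with $\alpha(v)=v'$ maps the edges at $v$ bijectively to those at $v'$. So the multiset $\{\|D_e\|^2:o(e)=v\}$ does not depend on $v$.

**Step 4 (transport to $V$).** Let $\lambda\colon V\to\mathcal H^*$, $\lambda(z)(f)=\ell_f(z)$, and $Q(z)=\|\lambda(z)\|^2$. This is a positive semidefinite quadratic form with $\ker Q=\ker\lambda$. A nonconstant $f\in LH(\Delta)$ has $\ell_f\neq0$, so $\lambda\neq0$ and $Q\ne0$. For an edge $(g,s)$ of $\Gamma$, (4) gives $D_{\pi(g,s)}(f)=f(\pi(gs))-f(\pi(g))=\ell_f(\Phi(gs)-\Phi(g))=\ell_f(\bar gu_s)$, that is,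
$$D_{\pi(g,s)}=\lambda(\bar gu_s).\tag{5}$$
As $\pi$ is bijective from the edges at $g$ to the edges at $\pi(g)$, the multiset $\{D_e:o(e)=\pi(g)\}$ equals $\{\lambda(\bar gu_s)\}_{s\in S}$.

**Step 5 (the three conclusions).** Squared norms in Step 4 together with Step 3 show that $\{Q(\bar gu_s)\}_{s\in S}$ does not depend on $g$, which is (a).

If $\pi(x)=\pi(y)$, then $\{\lambda(\bar xu_s)\}=\{\lambda(\bar yu_s)\}$, both being the multiset of the $D_e$ at the same vertex. Since $\lambda$ induces an injection of $V/\ker Q$, this is the second part of (b). By (4), $\ell_f(\Phi(x)-\Phi(y))=f(\pi(x))-f(\pi(y))=0$ for all $f$, so $\lambda(\Phi(x)-\Phi(y))=0$, which is the first part.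

For (c), if $Q$ is $P$-invariant, then $\ker Q\cap(L\otimes\mathbf Q)$ is a $P$-invariant $\mathbf Q$-subspace of $L\otimes\mathbf Q$. It is not everything, because $L\otimes\mathbf Q$ spans $V$ and $Q\neq0$. By irreducibility it is $0$. The vectors $\Phi(g)=\bar go+c(g)$ and $\bar gu_s$ all lie in $L\otimes\mathbf Q$, so vectors of this kind that agree modulo $\ker Q$ are equal, and (c) follows from (b). $\square$

*What the proposition cannot exclude.* In the second example of Section 7, $\{hu_s\}$ consists of $T$ and three zeros, for every $h\in C_4$. Condition (a) is then empty: every $Q$ passes. Indeed the covering from Section 2, which divides by $\mathbf Ze_1$, has a $Q$ that is not $P$-invariant: functions $\ell\circ\Phi$ that are pulled back from the quotient must have $\ell(e_1)=0$, so $\ell_f$ is a multiple of the second coordinate and $Q(z)=A z_2^2$ with $A>0$. To get a counterexample, we need edge vectors for which (a) has content.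

## 9. Proof of Theorem 1: three edge vectors with nonzero sum of squares

**Step 1 (the group fits the framework).** Both $a$ and $b$ have the form $z\mapsto\omega z+c$ with $\omega\in\mu_6$ and $c\in\mathbf Z[\zeta]$. Since $\mu_6\subset\mathbf Z[\zeta]$, maps of this form are a group, and every element of $G$ has it. Let $L$ be the subgroup of translations in $G$, identified with a subgroup of $\mathbf Z[\zeta]$. It is the kernel of $g\mapsto\omega$, so it is normal. Applying $a^{-1}$, $b$, $a$, $b$ in turn, $z\mapsto\bar\zeta z\mapsto1-\bar\zeta z\mapsto\zeta-z\mapsto1-\zeta+z$, so $bab\,a^{-1}$ is translation by $1-\zeta$. Conjugation by $a$ multiplies translation vectors by $\zeta$. Hence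
$$(1-\zeta)\mathbf Z[\zeta]\subset L\subset\mathbf Z[\zeta],\qquad L\cong\mathbf Z^2.$$
The linear parts form $\mu_6$, as $\zeta$ and $-1$ occur. So $[G:L]=6$, $G$ has quadratic growth, and $\Gamma$ is infinite and not quasi-isometric to $\mathbf Z$, which has linear growth. Also $S=S^{-1}\not\ni1$, since $b^2=1$.

Framework (F) holds with $d=2$ and $V=\mathbf C$. Conjugation by $z\mapsto\omega z+c$ acts on $L$ as multiplication by $\omega$, so $P=\mu_6$ and $\bar g=1$ iff $g\in L$. We have $c(g)=g(0)\in\mathbf Z[\zeta]\subset L\otimes\mathbf Q=\mathbf Q(\zeta)$. This module is irreducible: an invariant line would give $\zeta$ a rational eigenvalue, but the characteristic polynomial $x^2+x+1$ of $\zeta$ has no rational root.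

**Step 2 (the edge vectors).** From Section 7, $o=\frac15$, so
$$u_a=\tfrac{\zeta-1}5,\qquad u_{a^{-1}}=\tfrac{\bar\zeta-1}5,\qquad u_b=1-\tfrac25=\tfrac35 .$$
Since $\zeta^2+1=-\zeta$, we have $(\zeta-1)^2=-3\zeta$ and likewise $(\bar\zeta-1)^2=-3\bar\zeta$. Hence
$$\sum_{s\in S}u_s^2=\tfrac1{25}\bigl(-3(\zeta+\bar\zeta)+9\bigr)=\tfrac{12}{25}.\tag{6}$$

**Step 3 ($Q$ is a multiple of $|z|^2$).** Let $\pi\colon\Gamma\to\Delta$ be a covering with $\Delta$ infinite transitive and let $Q$ be as in Proposition 7. Every quadratic form on $\mathbf C=\mathbf R^2$ is $Q(z)=A|z|^2+\mathrm{Re}(\beta z^2)$ with $A\in\mathbf R$, $\beta\in\mathbf C$. By (a), the sum of the multiset,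
$$\sum_{s\in S}Q(\omega u_s)=A\sum_{s\in S}|u_s|^2+\tfrac{12}{25}\,\mathrm{Re}(\beta\omega^2),$$
does not depend on $\omega\in\mu_6$; we used (6). As $\omega$ runs through $\mu_6$, $\omega^2$ runs through $1,\zeta,\zeta^2$. So $\mathrm{Re}(\beta)=\mathrm{Re}(\beta\zeta)=\mathrm{Re}(\beta\zeta^2)$. These numbers add up to $\mathrm{Re}(\beta(1+\zeta+\zeta^2))=0$, so all vanish. $\mathrm{Re}(\beta)=0$ means $\beta=iy$ with $y$ real, and then $0=\mathrm{Re}(iy\zeta)=-\frac{\sqrt3}2y$ gives $\beta=0$. As $Q\neq0$ is positive semidefinite, $Q=A|z|^2$ with $A>0$, and $\ker Q=0$.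

**Step 4 (no nontrivial element fixes $o$).** Suppose $\pi(x)=\pi(y)$. By (b), $x\cdot\frac15=y\cdot\frac15$, so $g=x^{-1}y\colon z\mapsto\omega z+c$ fixes $\frac15$, that is, $5c=1-\omega$ with $c\in\mathbf Z[\zeta]$. If $\omega\neq1$, then $|1-\omega|^2\in\{1,3,4\}$, according as $\omega$ has order $6$, $3$, $2$. But $|c|^2$ is an integer, since $|m+n\zeta|^2=m^2-mn+n^2$, so $|5c|^2=25|c|^2$ is a multiple of $25$: impossible. So $\omega=1$, $c=0$ and $x=y$.

Thus $\pi$ is injective on vertices, hence injective. So $\Gamma$ covers no other infinite transitive graph, and Conjecture 8 is false. $\blacksquare$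

## 10. Just infinite groups of polynomial growth are crystallographic

We turn to Theorem 2. Here (2)⇒(1) holds because $G$ has some finite symmetric generating set $S_0\not\ni1$, and (1)⇒(3) is statement (1) of Section 1. It remains to prove (3)⇒(2). First we put $G$ into framework (F).

**Lemma 8.** Let $G$ be an infinite finitely generated group of polynomial growth, not virtually cyclic and just infinite. Then there are $L$ and $c$ as in framework (F).

*Proof.* **Step 1 (a free abelian normal subgroup).** By Gromov's theorem $G$ is virtually nilpotent. Finitely generated nilpotent groups are virtually torsion-free, so, passing to a normal core, $G$ has a finite-index normal torsion-free nilpotent subgroup $N$. The subgroup $[N,N]$ is characteristic in $N$, so normal in $G$. If it were nontrivial, it would have finite index, contradicting that an infinite finitely generated nilpotent group has infinite abelianization. So $N$ is abelian, $N\cong\mathbf Z^d$, and $d\ge2$ since $G$ is infinite and not virtually cyclic.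

**Step 2 (make the action faithful).** Let $L=C_G(N)$, a normal subgroup containing $N$. As $N$ is central of finite index in $L$, $[L,L]$ is finite by Schur's theorem. An element of $L$ is torsion iff its image in the finitely generated abelian group $L/[L,L]$ is torsion. So the torsion elements of $L$ form a finite characteristic subgroup. It is normal in $G$ and finite, hence of infinite index, hence trivial because $G$ is just infinite. So $L$ is torsion-free; then the finite group $[L,L]$ is trivial, and $L$ is abelian, $L\cong\mathbf Z^d$. Moreover $C_G(L)\subset C_G(N)=L$, so $\bar g=1$ iff $g\in L$, and $P=G/L$ acts faithfully on $L$.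

**Step 3 (irreducibility).** Let $W\subset L\otimes\mathbf Q$ be a proper nonzero $P$-invariant subspace. Then $W\cap L$ is a nonzero $P$-invariant subgroup of $L$, so it is normal in $G$, and it has infinite index. This contradicts just infiniteness. So $L\otimes\mathbf Q$ is irreducible.

**Step 4 (the affine action, by averaging a cocycle).** For each $h\in P$ choose a lift $\tilde h\in G$. For $g\in G$ the elements $g\tilde h$ and $\widetilde{\bar gh}$ have the same image in $P=G/L$, so $g\tilde h=t(g,h)\,\widetilde{\bar gh}$ with $t(g,h)\in L$. Compute
$$gg'\tilde h=g\,t(g',h)\,\widetilde{\bar g'h}=\bigl(g\,t(g',h)\,g^{-1}\bigr)\,g\,\widetilde{\bar g'h}=\bigl(\bar g\,t(g',h)+t(g,\bar g'h)\bigr)\,\widetilde{\bar g\bar g'h},$$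
where the bracket on the right is an element of $L$, written additively. So $t(gg',h)=\bar g\,t(g',h)+t(g,\bar g'h)$. Put $c(g)=\frac1{|P|}\sum_{h\in P}t(g,h)$. As $\bar g'h$ runs through $P$ with $h$, we get $c(gg')=c(g)+\bar gc(g')$. For $t\in L$ we have $\bar t=1$, so $t(t,h)=t$ for all $h$ and $c(t)=t$. Clearly $c(G)\subset\frac1{|P|}L$. The cocycle identity and $c(1)=0$ say precisely that $g\cdot z=\bar gz+c(g)$ is an action. $\square$

## 11. Proof of (3)⇒(2): long translations in general position

Work in (F) for $G$ and let $S_0$ be given. We must add generators so that condition (a) of Proposition 7 forces $Q$ to be $P$-invariant, and so that (c) then forces injectivity. In Theorem 1 the sum of the multiset in (a) was enough. In general we would like to read off $Q(ht)=Q(t)$ for enough individual vectors $t\in L$. Condition (a) only compares multisets and does not say which element matches which. We therefore add translations of widely separated sizes, so that matching is forced by size. A further difficulty is that $Q$ may vanish or nearly vanish on some of these vectors, which spoils the separation. We add more vectors than needed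 and discard the bad ones.

**Step 1 (a set $S_1\supset S_0$ that breaks the symmetry $-1$).** If $-1\notin P$, let $S_1=S_0$.

If $-1\in P$, pick $\kappa\in G$ with $\bar\kappa=-1$. Then $\overline{\kappa^2}=1$, so $\kappa^2\in L$. It commutes with $\kappa$, so $\kappa^2=\bar\kappa\kappa^2=-\kappa^2$ in $L$, and $\kappa^2=0$, i.e. $\kappa^2$ is the identity. For $t\in L$, $(t\kappa)^2=t+\bar\kappa t+\kappa^2=0$, so $t\kappa$ is an involution. For $z\in L\setminus\{0\}$ let
$$S_1=S_0\cup\{z\kappa,\ (2z)\kappa,\ (-3z)\kappa\},$$
where $z$ is such that these three distinct elements are not in $S_0$; this excludes finitely many $z$. The set $S_1$ is finite, symmetric, generating, and does not contain $1$. Its point $o$ from Lemma 6 solves (3) for $S_1$. Each new generator contributes $1-(-1)=2$ to $K$, and $c(t\kappa)=t+c(\kappa)$, so, as $z+2z-3z=0$,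
$$\Bigl(\sum_{s\in S_0}(1-\bar s)+6\Bigr)o=\sum_{s\in S_0}c(s)+3c(\kappa).$$
So $o$ does not depend on $z$, and neither do $u_s$ for $s\in S_0$ and $\nu:=\kappa\cdot o-o$. Moreover $u_{t\kappa}=t+\kappa\cdot o-o=t+\nu$. Choose $z$ with $|z|>2|\nu|$ and $3|z|-|\nu|>\max_{s\in S_0}|u_s|$. Then $|-3z+\nu|\ge3|z|-|\nu|$ exceeds all $|u_s|$ with $s\in S_0$, and also $2|z|+|\nu|$, which bounds $|2z+\nu|$ and $|z+\nu|$. So $-3z+\nu$ is strictly longer than every other $u_s$, $s\in S_1$. Its negative has the same length and is different from it, so it does not occur. Hence
$$\text{if }-1\in P:\qquad\{u_s\}_{s\in S_1}\ne\{-u_s\}_{s\in S_1}\ \text{ as multisets}.\tag{7}$$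

*Why this step cannot be dropped.* Take $G=\mathbf Z^2\rtimes C_4$ and let $S=T\cup\{r,r^2,r^3\}$ together with any finite set of translations $\pm w\neq0$. Conjugation by $r^2$ maps $S$ to itself, since it fixes $r^i$ and sends $w$ to $-w$. So $\rho(g)=gr^2$, $\rho(g,s)=(gr^2,r^{-2}sr^2)$ is an automorphism of $\mathrm{Cay}(G,S)$ of order two; it is compatible with reversal, because $gsr^2=(gr^2)(r^{-2}sr^2)$. It acts freely on vertices, so each edge orbit with origin in the orbit of $v$ contains exactly one edge at $v$, and the map to the quotient by $\langle\rho\rangle$ is a covering with fibers of size two. The quotient is infinite, and it is transitive because $\rho$ commutes with left multiplication by $G$. So adding translations alone never makes this graph a counterexample.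

**Step 2 (the translations $t_j$).** Put $D=\frac{d(d+1)}2=\dim\mathrm{Sym}^2V$ and $N=D+4(d-1)$. Let $e_1,\dots,e_d$ be a basis of $L$ and
$$t_j=\sum_{a=1}^dj^{3^a}e_a\in L,\qquad 1\le j\le N.$$
For $d=2$, for example, $D=3$, $N=7$ and $t_j=j^3e_1+j^9e_2$. We claim:
$$\text{any } d \text{ of the } t_j \text{ are linearly independent, and any } D \text{ of the } t_j\otimes t_j \text{ form a basis of }\mathrm{Sym}^2V.\tag{8}$$
This rests on the classical fact that the generalized Vandermonde matrix $(x_i^{\alpha_k})_{1\le i,k\le m}$ with distinct $x_i>0$ and distinct real $\alpha_k$ is nonsingular. Otherwise some $f(x)=\sum_kc_kx^{\alpha_k}$ with $c\neq0$ would have $m$ positive zeros. But such an $f$ with $m$ exponents has at most $m-1$ positive zeros, by induction on $m$. This is clear for $m=1$. For $m\ge2$, drop zero coefficients (if there are any, induction applies). If there were $m$ zeros, then $x^{-\alpha_1}f$ would have them too, and by Rolle its derivative $\sum_{k\ge2}c_k(\alpha_k-\alpha_1)x^{\alpha_k-\alpha_1-1}$ would have at least $m-1$ positive zeros. It is a nonzero combination of $m-1$ distinct powers: a contradiction.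

The exponents $3^a$ are distinct, which gives the first part of (8). In the basis $e_a\otimes e_a$, $e_a\otimes e_b+e_b\otimes e_a$ ($a<b$) of $\mathrm{Sym}^2V$, the coordinates of $t_j\otimes t_j$ are the numbers $j^{3^a+3^b}$ with $a\le b$. The sums $3^a+3^b$ are distinct, by uniqueness of base-$3$ expansions. This gives the second part.

**Step 3 (constants, lengths, and the set $S$).** Let $\mathcal Q$ be the compact set of positive semidefinite quadratic forms on $V$ of trace $1$. For $Q\in\mathcal Q$ and $h\in P$, $Q(ht_j)=0$ means $t_j\in h^{-1}\ker Q$, a proper subspace, so by (8) this holds for at most $d-1$ indices $j$. Hence the $d$-th smallest of the numbers $Q(ht_1),\dots,Q(ht_N)$ is positive. It is a continuous function of $Q$, $\mathcal Q$ is compact and $P$ is finite. So there is $c>0$ such that it is at least $c$ for all $Q\in\mathcal Q$ and $h\in P$. That is,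
$$\text{for all } Q\in\mathcal Q,\ h\in P:\quad Q(ht_j)<c\ \text{ for at most } d-1 \text{ indices } j.\tag{9}$$
Let $C\ge1$ bound all $Q(ht_j)$ and all $Q(hu_s)$, $s\in S_1$, over $Q\in\mathcal Q$ and $h\in P$. Put $n_0=1$ and choose one after the other integers $n_1<\dots<n_N$ with
$$cn_j^2>Cn_{j-1}^2\ (1\le j\le N),\qquad |n_1t_1|>\max_{s\in S_1}|u_s|,\qquad |n_jt_j|>|n_{j-1}t_{j-1}|\ (2\le j\le N).\tag{10}$$
Let
$$S=S_1\cup\{\pm n_jt_j:1\le j\le N\}.$$
For a translation $s$ we have $1-\bar s=0$, and $c(n_jt_j)+c(-n_jt_j)=0$, so neither side of (3) changes. So $o$ and the $u_s$ with $s\in S_1$ are unchanged, and $u_{\pm n_jt_j}=\pm n_jt_j$. By (10) the elements $\pm n_jt_j$ are distinct, and they are not in $S_1$, since their vectors are longer than all $u_s$ with $s\in S_1$. The set $S$ is finite, symmetric, contains $S_0$ and does not contain $1$.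

Now let $\pi\colon\mathrm{Cay}(G,S)\to\Delta$ be a covering with $\Delta$ infinite and transitive, and let $Q$ be as in Proposition 7. It is nonzero and positive semidefinite, so its trace is positive, and we scale it so that $Q\in\mathcal Q$. Properties (a)–(c) are not affected.

**Step 4 ($Q$ is $P$-invariant).** For $h\in P$ let $M_h$ be the multiset $\{Q(hu_s)\}_{s\in S}$. The intervals $I_j=[cn_j^2,Cn_j^2]$, $1\le j\le N$, are disjoint and increasing and lie above $[0,C]$, by the first part of (10) and $n_0=1$. Call $j$ *bad for $h$* if $Q(ht_j)<c$; by (9) at most $d-1$ indices are bad for $h$. Which elements of $M_h$ lie in $I_j$?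

* Those from $S_1$ are at most $C$, so none does.
* Those from $\pm n_it_i$ with $i<j$ are at most $Cn_{j-1}^2<cn_j^2$, so none does.
* Those from $\pm n_it_i$ with $i>j$ and $i$ not bad are at least $cn_i^2>Cn_j^2$, so none does.
* Those from $\pm n_it_i$ with $i>j$ and $i$ bad may lie in $I_j$. But the two elements of such a pair are the same number, so each bad $i$ affects at most one interval.
* If $j$ is not bad, the value $n_j^2Q(ht_j)$ lies in $I_j$, and it arises twice, from $n_jt_j$ and $-n_jt_j$.

Leave out the at most $d-1$ bad $j$ and the at most $d-1$ indices $j$ whose $I_j$ is affected by a bad $i$. For all other $j$, $M_h\cap I_j$ consists of $n_j^2Q(ht_j)$ with multiplicity two. Apply this to $h$ and to $1$, leaving out at most $4(d-1)$ indices in all. Since $M_h=M_1$ by Proposition 7(a), we get $Q(ht_j)=Q(t_j)$ for at least $N-4(d-1)=D$ indices $j$. The form $Q\circ h-Q$ corresponds to a linear functional on $\mathrm{Sym}^2V$ whose value at $v\otimes v$ is $Q(hv)-Q(v)$. It vanishes on $D$ of the $t_j\otimes t_j$, which span by (8). So $Q\circ h=Q$, for every $h\in P$.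

**Step 5 ($\pi$ is injective).** Let $\pi(x)=\pi(y)$ and $k=x^{-1}y$. By Proposition 7(c), $x\cdot o=y\cdot o$ and $\{\bar xu_s\}=\{\bar yu_s\}$. Applying $x^{-1}$ and $\bar x^{-1}$ gives
$$k\cdot o=o,\qquad\{\bar ku_s\}_{s\in S}=\{u_s\}_{s\in S}.\tag{11}$$
Since $\bar k$ is an isometry, $\bar k(n_jt_j)$ is one of the $u_s$, of norm $|n_jt_j|$. By (10) the only $u_s$ of that norm are $\pm n_jt_j$, so $\bar kt_j=\pm t_j$ for all $j$. Thus $\bar k\otimes\bar k$ fixes all $t_j\otimes t_j$, and by (8) it is trivial on $\mathrm{Sym}^2V$. For every $z\in V$ this gives $\bar kz\otimes\bar kz=z\otimes z$, hence $\bar kz=\pm z$. So $V$ is the union of the two subspaces $\{\bar kz=z\}$ and $\{\bar kz=-z\}$. A real vector space is not the union of two proper subspaces, so $\bar k=\pm1$.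

If $\bar k=-1$, then $-1\in P$, and (11) says $\{u_s\}_{s\in S}=\{-u_s\}_{s\in S}$. Removing the symmetric part $\{\pm n_jt_j\}$ from both sides gives $\{u_s\}_{s\in S_1}=\{-u_s\}_{s\in S_1}$, against (7). So $\bar k=1$, that is, $k\in L$, and $o=k\cdot o=o+k$ shows that $k$ is the identity. Hence $x=y$.

So $\pi$ is injective on vertices, and therefore injective: $\mathrm{Cay}(G,S)$ covers no other infinite transitive graph. This proves (3)⇒(2). $\blacksquare$

## 12. The groups $\mathbf Z^d\rtimes(\{\pm1\}^d\rtimes\mathrm{Sym}_d)$

Let $d\ge2$ and $G=\mathbf Z^d\rtimes P$ with $P=\{\pm1\}^d\rtimes\mathrm{Sym}_d$ acting by sign changes and permutations of coordinates. The action is faithful, so $\bar g=1$ only for $g\in\mathbf Z^d$. The module $\mathbf Q^d$ is irreducible: let $W\neq0$ be invariant and let $w\in W$ have $w_i\neq0$. If $\varepsilon_i$ is the sign change of the $i$-th coordinate, then $w-\varepsilon_iw=2w_ie_i\in W$, so $e_i\in W$, and permutations give $e_j\in W$ for all $j$. By Lemma 3, $G$ is just infinite. It is finitely generated, has growth degree $d\ge2$, and so is not virtually cyclic. Theorem 2 gives a Cayley graph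 of $G$ that covers no other infinite transitive graph. So there are counterexamples to Conjecture 8 of growth degree $d$ for every $d\ge2$, which completes the proof of the statements in Section 2.
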